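\title{A complemented subspace of $L_p$ whose algebra of operators has a trace}

\begin{abstract}
A complex Banach space $X$ is a Wintner space if the only bounded operators on $X$ that are not commutators are those of the form $\lambda I+K$ with $\lambda\neq0$ and $K$ in a proper ideal of $\mathcal L(X)$. We show that for every $p\in(1,\infty)\setminus\{2\}$ some infinite-dimensional complemented subspace of $L_p(0,1)$ is not a Wintner space. The obstruction is a trace: we construct an infinite-dimensional space $X$, isomorphic to a complemented subspace of $L_p(0,1)$, and a functional $\varphi$ of norm one on $\mathcal L(X)$ with $\varphi(I)=1$ and $\varphi(AB)=\varphi(BA)$. In particular the powers $X^m$ are pairwise non-isomorphic. The space has an unconditional basis indexed by the edges of regular graphs of rapidly growing girth, and $\varphi$ is a limit of normalized traces over these graphs.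
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces in this paper are complex. For a Banach space $X$, let $\mathcal L(X)$ be the algebra of bounded linear operators on $X$; ideals are two-sided. An operator $T\in\mathcal L(X)$ is a \emph{commutator} if $T=[A,B]:=AB-BA$ for some $A,B\in\mathcal L(X)$.

There is one obstruction that works on every space. By Wintner's theorem, an operator $\lambda I+K$ with $\lambda\in\mathbb C$, $\lambda\ne0$, and $K$ in a proper ideal of $\mathcal L(X)$ is never a commutator: the closure of a proper ideal is proper, and in the quotient Banach algebra a nonzero multiple of the unit cannot be a commutator. The space $X$ is called a \emph{Wintner space} if this is the only obstruction, that is, if every $T\in\mathcal L(X)$ that is not a commutator has the form $\lambda I+K$ with $\lambda\neq0$ and $K$ in a proper ideal. An isomorphism $X\cong Y$ induces an algebra isomorphism $\mathcal L(X)\cong\mathcal L(Y)$, so being a Wintner space is an isomorphic invariant.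

In finite dimensions there is a second obstruction, the trace. By Shoda's theorem a matrix in $M_m(\mathbb C)$ is a commutator if and only if its trace is zero, while the only proper ideal of $M_m(\mathbb C)$ is $\{0\}$. So for $m\ge2$ the matrix $\operatorname{diag}(1,0,\dots,0)$ shows that $\mathbb C^m$ is not a Wintner space. On the classical infinite-dimensional spaces this obstruction disappears. On $\ell_2$, for instance, take isometries $S_1,S_2$ with $S_1S_1^*+S_2S_2^*=I$; then $[S_1^*,S_1]+[S_2^*,S_2]=2I-I=I$, so every linear functional that vanishes on commutators vanishes on $I$. The same happens on every space isomorphic to its square. It is known that $\ell_p$, $\ell_p\oplus\ell_2$ and $L_p:=L_p(0,1)$, $1<p<\infty$, are Wintner spaces. These are complemented subspaces of $L_p$, and they suggest a positive answer to the following question, posed in \cite{comm}.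

\begin{quote}
\textbf{Question.} Is every infinite-dimensional complemented subspace of $L_p(0,1)$, $1\le p<\infty$, a Wintner space?
\end{quote}

The answer is no, and the reason is that the finite-dimensional obstruction can survive inside $L_p$.

\begin{theorem}\label{thm:trace}
Let $1<p<\infty$, $p\ne2$. There are an infinite-dimensional Banach space $X$, isomorphic to a complemented subspace of $L_p(0,1)$, and a linear functional $\varphi$ on $\mathcal L(X)$ such that $|\varphi(T)|\le\|T\|$ (operator norm for the norm of $X$), $\varphi(I)=1$, and $\varphi(AB)=\varphi(BA)$ for all $A,B\in\mathcal L(X)$.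
\end{theorem}

With such a functional, the powers $X^m=X\oplus\dots\oplus X$ behave like the spaces $\mathbb C^m$. For $M\in M_m(\mathbb C)$ let $M\otimes I_X\in\mathcal L(X^m)$ be the operator whose matrix has entries $M_{ij}I_X$.

\begin{theorem}\label{thm:powers}
Let $p\in(1,\infty)\setminus\{2\}$ and let $X,\varphi$ be as in Theorem~\ref{thm:trace}.
\begin{enumerate}
\item[(1)] $\|I_X-\sum_{i\le N}[A_i,B_i]\|\ge1$ for all $N$ and all $A_i,B_i\in\mathcal L(X)$.
\item[(2)] $X^m\cong X^l$ only if $m=l$. In particular $L_p$ has an infinite-dimensional complemented subspace that is not isomorphic to its square.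
\item[(3)] Let $m\ge2$ and $M\in M_m(\mathbb C)$. Then $M\otimes I_X$ is a commutator if and only if $\operatorname{tr}M=0$, and it is of the form $\lambda I+K$ with $\lambda\ne0$ and $K$ in a proper ideal if and only if $M$ is a nonzero scalar matrix. So every non-scalar $M$ with $\operatorname{tr}M\ne0$ shows that $X^m$ is not a Wintner space.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:square}
For $p\in(1,\infty)\setminus\{2\}$, the space $X\oplus X$, which is isomorphic to a complemented subspace of $L_p\oplus L_p\cong L_p$, is not a Wintner space: $I_X\oplus0$ is not a commutator and is not of the form $\lambda I+K$ with $\lambda\neq0$ and $K$ in a proper ideal.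
\end{corollary}

\begin{theorem}\label{thm:iff}
Let $1<p<\infty$. Every infinite-dimensional complemented subspace of $L_p(0,1)$ is a Wintner space if and only if $p=2$.
\end{theorem}

Nothing is claimed here about the case $p=1$ taken alone; this does not affect the negative answer to the question.

Section~\ref{sec:consequences} derives these statements from Theorem~\ref{thm:trace} and reduces that theorem to $p>2$. The space and the functional are defined in Section~\ref{sec:space}: the basis of $X$ is indexed by the edges of a sequence of finite graphs, and $\varphi(T)$ is a limit of averages of the diagonal entries of $T$ over single graphs. Such an average is a trace up to an error that comes from factorizations of one finite block through the rest of the space, and everything reduces to showing that the error is small (Proposition~\ref{prop:main}). Section~\ref{sec:model} does this by hand in a model case. Section~\ref{sec:complemented} places $X$ in $L_p$, and Sections~\ref{sec:weights}--\ref{sec:proof} prove Proposition~\ref{prop:main}.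

\section{Consequences of the trace, and duality}\label{sec:consequences}

An operator $U\colon X^m\to X^l$ is an $l\times m$ matrix $(U_{ji})$ with entries in $\mathcal L(X)$, and composition is matrix multiplication.

\begin{proof}[Proof of Theorem~\ref{thm:powers} from Theorem~\ref{thm:trace}]
(1) Apply $\varphi$: $1=|\varphi(I-\sum_i[A_i,B_i])|\le\|I-\sum_i[A_i,B_i]\|$.

(2) Let $U\colon X^m\to X^l$ have inverse $V$. Then $\sum_jV_{ij}U_{ji}=I_X$ for each $i\le m$ and $\sum_iU_{ji}V_{ij}=I_X$ for each $j\le l$, so
\[m=\sum_{i,j}\varphi(V_{ij}U_{ji})=\sum_{i,j}\varphi(U_{ji}V_{ij})=l.\]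

(3) Put $\varphi_m((T_{ij}))=\sum_i\varphi(T_{ii})$. Then $\varphi_m(ST)=\sum_{i,j}\varphi(S_{ij}T_{ji})=\varphi_m(TS)$, and $\varphi_m(M\otimes I_X)=\operatorname{tr}M$. So $M\otimes I_X$ is not a commutator if $\operatorname{tr}M\neq0$. If $\operatorname{tr}M=0$, Shoda's theorem gives $M=[M_1,M_2]$, and $M\otimes I_X=[M_1\otimes I_X,M_2\otimes I_X]$.

Suppose $M\otimes I_X=\lambda I+K$ with $\lambda\ne0$, so that $K=N\otimes I_X$ with $N=M-\lambda I$. If $M$ is not scalar or $M=0$, then $N$ has an entry $N_{ab}\ne0$. With the matrix units $E_{ij}$ we have $I=N_{ab}^{-1}\sum_iE_{ia}NE_{bi}$, so the ideal generated by $K$ contains the identity and $K$ lies in no proper ideal. If $M=\lambda I$ with $\lambda\neq0$, take $K=0$.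
\end{proof}

Corollary~\ref{cor:square} is part (3) for $M=\operatorname{diag}(1,0)$. For Theorem~\ref{thm:iff}: if $p=2$, every infinite-dimensional closed subspace of $L_2$ is isometric to $\ell_2$, which is a Wintner space; if $p\ne2$, use Corollary~\ref{cor:square} and the isomorphic invariance.

\medskip
\noindent\textbf{Reduction of Theorem~\ref{thm:trace} to $p>2$.} Let $X,\varphi$ be as in the theorem for some $p>2$, and let $1/p+1/p'=1$. If $X$ is isomorphic to the range of a projection $\Pi$ on $L_p$, then $X^*$ is isomorphic to the range of the projection $\Pi^*$ on $L_{p'}$. Since $X$ is reflexive, every operator on $X^*$ is $T^*$ for a unique $T\in\mathcal L(X)$, and $T\mapsto T^*$ is linear, isometric and reverses products. Hence $T^*\mapsto\varphi(T)$ has the required properties on $\mathcal L(X^*)$. As $p$ runs through $(2,\infty)$, $p'$ runs through $(1,2)$.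

\medskip
\emph{From now on $2<p<\infty$, $r=p/2>1$ and $1/r+1/r'=1$.} For any exponent $q>1$, $q'$ is the conjugate exponent.

\section{Three inequalities and graphs of large girth}\label{sec:tools}

Throughout, $(\varepsilon_i)$ are independent random signs, $\pm1$ with probability $1/2$, independent of all other variables.

\medskip
\noindent\textbf{(S) Symmetrization.} If $Z_i\in L_q$, $q\ge1$, are finitely many independent variables of mean zero, then $\mathbb E|\sum Z_i|^q\le2^q\,\mathbb E|\sum\varepsilon_iZ_i|^q$. Indeed, let $(Z_i')$ be an independent copy. By Jensen's inequality the left side is at most $\mathbb E|\sum(Z_i-Z_i')|^q=\mathbb E|\sum\varepsilon_i(Z_i-Z_i')|^q$, and the triangle inequality in $L_q$ finishes the proof.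

\medskip
\noindent\textbf{(KK) Kahane--Khintchine inequality in Hilbert space.} For $q\ge1$ there is $B_q\ge1$ such that $\mathbb E\|\sum\varepsilon_iv_i\|^q\le B_q^q(\sum\|v_i\|^2)^{q/2}$ for vectors $v_i$ in a Hilbert space. For two independent sign sequences $(\varepsilon_x)$, $(\varepsilon'_y)$ we get the \emph{double} inequality
\[\mathbb E\Big|\sum_{x,y}\alpha_{xy}\varepsilon_x\varepsilon_y'\Big|^q\le B_q^q\,\mathbb E\Big\|\sum_x\varepsilon_x(\alpha_{xy})_y\Big\|_{\ell_2}^q\le B_q^{2q}\Big(\sum_{x,y}|\alpha_{xy}|^2\Big)^{q/2},\]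
by the scalar case in $\varepsilon'$ and then the vector case in $\varepsilon$.

\medskip
\noindent\textbf{(Ros) Rosenthal's inequality.} For $u\ge1$ there is $c_u$ such that for independent $Z_i\ge0$,
\[\mathbb E\Big(\sum Z_i\Big)^u\le c_u\Big[\Big(\sum\mathbb EZ_i\Big)^u+\sum\mathbb EZ_i^u\Big].\]

\medskip
Graphs are simple. The \emph{girth} is the length of a shortest cycle, so a finite graph has at least as many vertices as its girth whenever it has a cycle, as every finite regular graph of degree at least $2$ does. The girth of a disjoint union is the minimum of the girths. The two classes of a bipartite graph are called \emph{rows} and \emph{columns}.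

\begin{lemma}[Erd\H{o}s--Sachs]\label{lem:ES}
For $t\ge2$ and $G\ge3$ there is a finite $t$-regular bipartite graph of girth greater than $G$.
\end{lemma}

\begin{proof}
Color the edges of the $t$-regular tree with $t$ colors so that the edges at each vertex have different colors, and take the ball of radius $G$ around a root. For each color $c$ let $\sigma_c$ be the involution of the vertices of the ball that exchanges the ends of each edge of color $c$ in the ball and fixes the other vertices. Call a word $\sigma_{c_1}\cdots\sigma_{c_l}$ reduced if $c_i\ne c_{i+1}$ for all $i$. A reduced word with $1\le l\le G$ moves the root away by one step with each letter, so it sends the root to depth $l$ and is not the identity. Let $\mathcal G$ be the finite group generated by the $\sigma_c$. On $\mathcal G\times\{0,1\}$ join $(\beta,i)$ to $(\beta\sigma_c,1-i)$ for every color $c$; this relation is symmetric because $\sigma_c^2=1$. The graph is bipartite, and it is $t$-regular because the $\sigma_c$ are distinct (reduced words of length $2$). Along a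 cycle of length $l$ consecutive colors differ, since a repeated color returns to the previous vertex, and the product of the corresponding $\sigma_c$ is the identity. Hence $l>G$.
\end{proof}

Girth will be used only through the next lemma. Part (ii) says that although a small set $R$ in a $t$-regular graph meets about $t|R|$ edges, all but $2|R|$ of them lead to vertices that see only one point of $R$.

\begin{lemma}\label{lem:forest}
Let $\Gamma$ be a graph of girth $G$ and $R$ a set of vertices.
\begin{enumerate}
\item[(i)] If $|R|<G$, at most $|R|$ edges have both ends in $R$, and at most $|R|-1$ if $R\neq\emptyset$.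
\item[(ii)] Let $\Gamma$ be bipartite and $|R|<G/2$. If $d_v$ is the number of neighbors of $v$ in $R$, then $\sum_{v:\,d_v\ge2}d_v\le2|R|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) These edges contain no cycle, so they form a forest on $R$.

(ii) Let $R^c$ be the set of columns in $R$ and $Y$ the set of rows $v$ with $d_v\ge2$. If $R^c=\emptyset$ then $Y=\emptyset$. Let $R^c\neq\emptyset$ and suppose $|Y|\ge|R^c|$. Choose $Y'\subset Y$ with $|Y'|=|R^c|$. The set $Y'\cup R^c$ has $2|R^c|<G$ vertices, so by (i) it spans at most $2|R^c|-1$ edges; but each row of $Y'$ contributes two of them, which gives at least $2|R^c|$. Hence $|Y|<|R^c|$, and by (i) again $\sum_{v\in Y}d_v\le|Y|+|R^c|\le2|R^c|$. The same argument with rows and columns exchanged bounds the sum over columns $v$ by twice the number of rows in $R$. Add the two bounds.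
\end{proof}

\section{The space and the functional}\label{sec:space}

\noindent\textbf{The graphs.} For $n\ge1$ put $\delta_n=2^{-n^2}$ and $t_n=\delta_n^{-2}$. We shall use that $1/\delta_n$ is an integer, that $\delta_n\le1/2$ decreases, and that $\delta_{n+1}/\delta_n\to0$. For each $n$ choose by Lemma~\ref{lem:ES}, inductively in $k\ge1$, finite $t_n$-regular bipartite graphs $\Gamma_{n,k}$ with vertex sets $V_{n,k}$, edge sets $E_{n,k}$ and
\begin{equation}\label{eq:girth}
\operatorname{girth}(\Gamma_{n,k})>k\Big(1+\sum_{l<k}|V_{n,l}|\Big).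
\end{equation}
Counting incidences gives $|E_{n,k}|=t_n|V_{n,k}|/2$; since $|V_{n,k}|\ge\operatorname{girth}(\Gamma_{n,k})$, we obtain
\begin{equation}\label{eq:count}
|V_{n,k}|=2\delta_n^2|E_{n,k}|,\qquad\sum_{l<k}|E_{n,l}|\le|E_{n,k}|/k .
\end{equation}
Let $\Gamma_n$ be the disjoint union of the \emph{pieces} $\Gamma_{n,k}$, $k\geq1$, with vertex set $V_n$ and edge set $E_n$, and let $E=\bigsqcup_nE_n$. We call $n$ the \emph{level}.

\medskip
\noindent\textbf{The measure space.} Let $\Omega_n=\{0,1\}^{V_n}$ with the product probability for which the events $D_x=\{\omega_x=1\}$, $x\in V_n$, are independent of probability $\delta_n$. Splitting $V_n$ into rows and columns writes $\Omega_n=\Omega_n^{\mathrm{row}}\times\Omega_n^{\mathrm{col}}$. Let $\Omega=\bigsqcup_n\Omega_n$, a space of infinite measure. For an edge $e=xy\in E_n$ let $S_e=D_x\cap D_y\subset\Omega_n$, a set of measure $|S_e|=\delta_n^2$. We write $h(S)=\int_Sh$ and $\langle h\rangle_S=h(S)/|S|$.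

\medskip
\noindent\textbf{The space.} For a scalar family $a=(a_e)_{e\in E}$ put $F_a=\sum_e|a_e|^2\mathbf 1_{S_e}$, and let
\[X=\Big\{a:\ \|a\|:=\|F_a\|_{L_r(\Omega)}^{1/2}=\Big\|\Big(\sum_e|a_e|^2\mathbf 1_{S_e}\Big)^{1/2}\Big\|_{L_p(\Omega)}<\infty\Big\}.\]
The map $a\mapsto(a_e\mathbf 1_{S_e})_e$ is a linear isometry of $X$ into $L_p(\Omega;\ell_2(E))$. Its range is closed, because the $e$-th coordinate of a limit is an $L_p$-limit of multiples of $\mathbf 1_{S_e}$. So $X$ is a Banach space. For $\Lambda\subset E$ let $Q_\Lambda$ be the coordinate projection onto $\Lambda$; since $F_{Q_\Lambda a}\le F_a$, it has norm at most $1$. As finite sets $\Lambda$ increase to $E$, $F_{a-Q_\Lambda a}\to0$ almost everywhere and is dominated by $F_a$, so the unit vectors $u_e$ form a $1$-unconditional basis. We have $\|u_e\|=\delta_n^{2/p}$ for $e\in E_n$. With $X_n=Q_{E_n}X$ we have $X=(\bigoplus_nX_n)_p$, because the $\Omega_n$ are disjoint. For $a\in X_n$,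
\begin{equation}\label{eq:hilbert}
\delta_n^2\sum_e|a_e|^2=\int F_a\le\|F_a\|_r=\|a\|^2\le\sum_e|a_e|^2\|\mathbf 1_{S_e}\|_r=\delta_n^{2/r}\sum_e|a_e|^2,
\end{equation}
since $\Omega_n$ is a probability space. Thus each $X_n$ is isomorphic to $\ell_2$, with constants that degenerate as $n\to\infty$.

\medskip
\noindent\textbf{The functional.} For $T\in\mathcal L(X)$ let $T_{ef}=(Tu_f)_e$. Then
\begin{equation}\label{eq:diag}
|T_{ee}|\le\|T\|,
\end{equation}
because $|T_{ee}|\,\|u_e\|=\|Q_{\{e\}}Tu_e\|\le\|T\|\,\|u_e\|$. Put $\tau_{n,k}(T)=|E_{n,k}|^{-1}\sum_{e\in E_{n,k}}T_{ee}$. Recall that every bounded scalar sequence $(\alpha_k)$ has a limit along an ultrafilter $\mathcal U$ on $\mathbb N$, that this limit is linear in the sequence, and that $|\lim_{\mathcal U}\alpha_k|\le\limsup_k|\alpha_k|$ if $\mathcal U$ is free. Fix free ultrafilters $\mathcal U,\mathcal V$ and define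
\[\varphi(T)=\lim_{n\to\mathcal V}\ \lim_{k\to\mathcal U}\ \tau_{n,k}(T).\]
Then $\varphi$ is linear, $|\varphi(T)|\le\|T\|$ by \eqref{eq:diag}, and $\varphi(I)=1$.

For $A,B\in\mathcal L(X)$, $e\in E$ and $\Lambda\subset E$, expand $Q_\Lambda Bu_e$ in the basis and set
\[\Delta_e(\Lambda)=(AQ_\Lambda B)_{ee}=\sum_{f\in\Lambda}A_{ef}B_{fe}.\]
This is the part of $(AB)_{ee}$ that passes through the coordinates in $\Lambda$; it is additive in $\Lambda$. The part that stays inside the piece, $\sum_{e\in E_{n,k}}\Delta_e(E_{n,k})=\sum_{e,f\in E_{n,k}}A_{ef}B_{fe}$, is symmetric in $A$ and $B$. So with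
\[\sigma_{n,k}(A,B)=\frac1{|E_{n,k}|}\Big|\sum_{e\in E_{n,k}}\Delta_e(E\setminus E_{n,k})\Big|\]
we have $|\tau_{n,k}(AB)-\tau_{n,k}(BA)|\le\sigma_{n,k}(A,B)+\sigma_{n,k}(B,A)$, and $\varphi(AB)=\varphi(BA)$ follows from the next proposition.

\begin{proposition}\label{prop:main}
For all $A,B\in\mathcal L(X)$, $\ \lim_{n\to\infty}\limsup_{k\to\infty}\sigma_{n,k}(A,B)=0$.
\end{proposition}

Theorem~\ref{thm:trace} for $p>2$ is therefore a consequence of Proposition~\ref{prop:main} and of Proposition~\ref{prop:complemented} below, which says that $X$ is isomorphic to a complemented subspace of $L_p$.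

\begin{remark}\label{rem:fixed}
The outer limit cannot be dropped. Fix $n$. By \eqref{eq:count} there is an injection $\pi\colon E_n\to E_n$ with $\pi(E_{n,k})\subset E_{n,k+1}$. Let $Bu_e=u_{\pi(e)}$ and $Au_{\pi(e)}=u_e$ for $e\in E_n$, and let $A,B$ vanish on the other basis vectors. By \eqref{eq:hilbert}, $\|A\|,\|B\|\le\delta_n^{-1/r'}$. Here $\tau_{n,k}(AB)=1$, while $\tau_{n,k}(BA)\le1/k$. The content of Proposition~\ref{prop:main} is that such operators cannot be chosen with norms bounded in $n$.
\end{remark}

\section{Stars, matchings, and a model case}\label{sec:model}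

As in Remark~\ref{rem:fixed}, the simplest way to make $\sigma_{n,k}$ large is to relabel the basis. Let $\mathcal E\subset E_{n,k}$, let $\pi\colon\mathcal E\to E_n\setminus E_{n,k}$ be injective, and suppose $Bu_e=u_{\pi(e)}$, $Au_{\pi(e)}=u_e$ for $e\in\mathcal E$ and $Bu_e=0$ for the other $e\in E_{n,k}$. Then $\sigma_{n,k}(A,B)=|\mathcal E|/|E_{n,k}|$. Two facts stand against this: the norm of $X$ sees which edges share a vertex, and a map that respects shared vertices can be defined on few edges only.

\begin{example}[the norm sees the vertices]\label{ex:star}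
Write $\delta=\delta_n$ and let $N\le t_n=\delta^{-2}$. If $e_1,\dots,e_N$ is a \emph{star}, $e_i=vw_i$, then $\sum_i\mathbf 1_{S_{e_i}}=\mathbf 1_{D_v}\sum_i\mathbf 1_{D_{w_i}}$, and independence and Jensen's inequality give
\[\Big\|\sum_iu_{e_i}\Big\|^p=\delta\,\mathbb E\Big(\sum_i\mathbf 1_{D_{w_i}}\Big)^r\ge\delta(N\delta)^r .\]
If $f_1,\dots,f_N\in E_n$ is a \emph{matching}, that is, no two of the edges share a vertex, then the $S_{f_i}$ are independent and (Ros) gives
\[\Big\|\sum_iu_{f_i}\Big\|^p\le c_r\big[(N\delta^2)^r+N\delta^2\big]\le2c_rN\delta^2 .\]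
So an operator with $Au_{f_i}=u_{e_i}$ has $\|A\|^p\ge(N\delta)^{r-1}/(2c_r)$. If $N=\alpha t_n$ is a fixed proportion of the edges at $v$, this is $(\alpha/\delta_n)^{r-1}/(2c_r)$, which tends to infinity because $r>1$. The degree $t_n$ was chosen much larger than $1/\delta_n$ for this reason. For $p=2$ the same formula would define a weighted $\ell_2$-norm, which is blind to the graph.
\end{example}

Example~\ref{ex:star} suggests that a relabeling with bounded $A$ must send most of a star into a few stars. The model case is that each star goes into a single one.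

\begin{proposition}\label{prop:model}
Let $\mathcal E\subset E_{n,k}$, let $\pi\colon\mathcal E\to E_n\setminus E_{n,k}$ be injective, and let $\rho\colon V_{n,k}\to V_n$ be such that $\rho(v)$ is an endpoint of $\pi(e)$ whenever $v$ is an endpoint of $e\in\mathcal E$. Then, with $G=\operatorname{girth}(\Gamma_{n,k})>k$,
\[|\mathcal E|\le\Big(\frac1k+\frac2G+4\delta_n^2\Big)|E_{n,k}|.\]
\end{proposition}

\begin{proof}
\emph{Earlier pieces are too small.} By \eqref{eq:count} and injectivity, at most $|E_{n,k}|/k$ edges are mapped into pieces $\Gamma_{n,l}$ with $l<k$. Let $e=vw$ be one of the others.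

\emph{Later pieces look like trees.} If $\rho(v)\ne\rho(w)$, then $\pi(e)=\rho(v)\rho(w)$ is an edge of $\bigsqcup_{l>k}\Gamma_{n,l}$ with both ends in $\rho(V_{n,k})$. By \eqref{eq:girth} this graph has girth greater than $|V_{n,k}|$, so Lemma~\ref{lem:forest}(i) and injectivity allow at most $|V_{n,k}|$ such $e$.

\emph{The piece itself looks locally like a tree.} If $\rho(v)=\rho(w)=x$, then $e$ has both ends in $\rho^{-1}(x)$. When $|\rho^{-1}(x)|<G$ there are at most $|\rho^{-1}(x)|$ such edges, hence at most $|V_{n,k}|$ in total. At most $|V_{n,k}|/G$ vertices $x$ have $|\rho^{-1}(x)|\ge G$, and each of them lies in only $t_n$ edges $\pi(e)$; this accounts for at most $t_n|V_{n,k}|/G=2|E_{n,k}|/G$ edges. Finally $2|V_{n,k}|=4\delta_n^2|E_{n,k}|$.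
\end{proof}

The bound tends to $0$ when $k\to\infty$ and then $n\to\infty$. For general operators there is no map $\pi$: the vector $Bu_e$ is spread over many coordinates and many levels, with arbitrary coefficients. The proof of Proposition~\ref{prop:main} recovers enough of the model in three moves.
\begin{enumerate}
\item A change of density (Section~\ref{sec:weights}) produces many weights $h$ for which $A$ and $B$ are bounded on the Hilbert space with norm $(\sum|a_e|^2h(S_e))^{1/2}$. For each vertex $v$ we take such a weight $h_v\ge\mathbf 1_{D_v}$ of norm comparable to $\|\mathbf 1_{D_v}\|_{r'}$. Only edges $f$ on which both $h_v$ and $h_w$ have a large average can contribute to $\Delta_{vw}$.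
\item The edges on which $h_v$ has a large average are covered by few stars and few single edges (Section~\ref{sec:cover}). The set $W(v)$ of centers of these stars replaces the point $\rho(v)$.
\item The three counting arguments above, applied to $W(v)$, show that for most $e$ the contributing sets $S_f$ cover much less measure than $S_e$, and then their contribution is small by H\"older's inequality (Section~\ref{sec:proof}).
\end{enumerate}

\section{Moment estimates and complementation in $L_p$}\label{sec:complemented}

Fix a level $n$, write $\delta=\delta_n$, and let $\xi_x=\mathbf 1_{D_x}-\delta$ for $x\in V_n$. These variables are independent with mean zero, and $\mathbb E|\xi_x|^q=\delta(1-\delta)[(1-\delta)^{q-1}+\delta^{q-1}]$ is at most $2\delta$ for $q\ge1$ and at most $\delta$ for $q\ge2$. A set $\mathcal D\subset E_n$ is \emph{light} if every vertex lies in at most $1/\delta_n$ edges of $\mathcal D$; this is the threshold found in Example~\ref{ex:star}.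

\begin{lemma}\label{lem:moments}
For $q>1$ there is $c_q^*$, depending only on $q$, with the following properties.
\begin{enumerate}
\item[(i)] For finitely many scalars $\beta_x$, $\mathbb E|\sum\beta_x\xi_x|^q$ is at most $c_q^*\sum\delta|\beta_x|^q$ if $q\le2$, and at most $c_q^*[\sum\delta|\beta_x|^q+(\sum\delta|\beta_x|^2)^{q/2}]$ if $q\ge2$.
\item[(ii)] Let $\mathcal D\subset E_n$ be finite, $\lambda=\delta^2|\mathcal D|$ and $Z=\sum_{xy\in\mathcal D}\xi_x\xi_y$. If $q\le2$, then $\mathbb E|Z|^q\le c_q^*\lambda$. If $q\ge2$ and $\mathcal D$ is light, then $\mathbb E|Z|^q\le c_q^*(\lambda+\lambda^{q/2})$.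
\end{enumerate}
\end{lemma}

\begin{proof}
Put $u=q/2$. For $u\le1$ we use $(\sum z_i)^u\le\sum z_i^u$ for $z_i\ge0$.

(i) By (S) and (KK), $\mathbb E|\sum\beta_x\xi_x|^q\le2^qB_q^q\,\mathbb E(\sum|\beta_x|^2\xi_x^2)^u$. If $q\le2$ the last expectation is at most $\sum|\beta_x|^q\,2\delta$. If $q\ge2$, (Ros) bounds it by $c_u[(\sum\delta|\beta_x|^2)^u+\sum\delta|\beta_x|^q]$.

(ii) Let $x$ denote rows and $y$ columns. With the column variables fixed, $Z$ is a sum of independent mean-zero variables indexed by rows, so (S) inserts signs $\varepsilon_x$; with these and the row variables fixed, (S) inserts signs $\varepsilon'_y$. The double (KK) then gives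
\[\mathbb E|Z|^q\le4^qB_q^{2q}\,\mathbb E\Big(\sum_{xy\in\mathcal D}\xi_x^2\xi_y^2\Big)^u.\]
If $q\le2$ the expectation is at most $\sum_{\mathcal D}(2\delta)^2=4\lambda$. Let $q\ge2$, let $d_x,d_y$ be the degrees in $\mathcal D$, so that $\delta d_x,\delta d_y\le1$ and $\sum_x\delta^2d_x=\sum_y\delta^2d_y=\lambda$, and put $U_x=\sum_{y:\,xy\in\mathcal D}\xi_y^2$. By (Ros) in the rows,
\[\mathbb E\Big(\sum_x\xi_x^2U_x\Big)^u\le c_u\,\mathbb E\Big[\Big(\sum_x\delta U_x\Big)^u+\sum_x\delta U_x^u\Big].\]
Since $\sum_xU_x=\sum_yd_y\xi_y^2$, (Ros) in the columns gives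
\[\mathbb E\Big(\sum_x\delta U_x\Big)^u\le c_u\Big[\Big(\sum_y\delta^2d_y\Big)^u+\sum_y\delta(\delta d_y)^u\Big]\le c_u(\lambda^u+\lambda),\]
and $\mathbb EU_x^u\le c_u[(\delta d_x)^u+\delta d_x]\le2c_u\delta d_x$, so that $\sum_x\delta\,\mathbb EU_x^u\le2c_u\lambda$.
\end{proof}

Lightness is needed for $q>2$: for the full star at $x$ we have $\lambda=1$, while $\mathbb E|Z|^q=\mathbb E|\xi_x|^q\,\mathbb E|\sum_y\xi_y|^q\ge2^{-q}\delta\,(2\delta)^{-q/2}$ by Jensen's inequality, which is unbounded as $\delta\to0$.

The natural projection onto a copy of $X_n$ averages over the sets $S_e$, so its norm is governed by a maximal operator. The product structure rows $\times$ columns reduces the two-parameter operator to a one-parameter one; this and the proof of Lemma~\ref{lem:moments}(ii) are the reasons for taking bipartite graphs.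

\begin{lemma}\label{lem:maximal}
For $1<s<\infty$ the operator $\mathcal Mh=\sup_{e\in E_n}\mathbf 1_{S_e}\langle|h|\rangle_{S_e}$ is bounded on $L_s(\Omega_n)$, with a bound depending only on $s$.
\end{lemma}

\begin{proof}
Let $h\ge0$. On $\Omega_n^{\mathrm{row}}$ and $\Omega_n^{\mathrm{col}}$ consider the operators $h\mapsto\sup_x\mathbf 1_{D_x}\langle h\rangle_{D_x}$, and let $\mathcal M_{\mathrm{row}},\mathcal M_{\mathrm{col}}$ be their actions on functions on $\Omega_n$, in one variable with the other fixed. Let $e=xy$ with $x$ a row, and $(\omega_1,\omega_2)\in S_e=D_x\times D_y$. For every $\omega_1'$ we have $\langle h(\omega_1',\cdot)\rangle_{D_y}\le\mathcal M_{\mathrm{col}}h(\omega_1',\omega_2)$; averaging over $\omega_1'\in D_x$ gives $\langle h\rangle_{S_e}\le\mathcal M_{\mathrm{row}}\mathcal M_{\mathrm{col}}h(\omega_1,\omega_2)$. By Fubini's theorem it suffices to bound the operator on one factor, and by monotone convergence it suffices to do so for finitely many $x$, with a bound independent of their number.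

Write $\langle h\rangle_{D_x}=\int h+\alpha_x$ with $\alpha_x=\delta^{-1}\int h\xi_x$. Here $\int h\le\|h\|_s$, so we must bound $\sup_x\mathbf 1_{D_x}|\alpha_x|$. For scalars $\beta_x$,
\begin{equation}\label{eq:dual}
\Big|\sum\delta\alpha_x\beta_x\Big|=\Big|\int h\sum\beta_x\xi_x\Big|\le\|h\|_s\Big\|\sum\beta_x\xi_x\Big\|_{s'}.
\end{equation}
Let $\|\beta\|_{\ell_q(\delta)}=(\sum\delta|\beta_x|^q)^{1/q}$, and let $c$ denote a constant depending only on $s$.

If $s'\le2$, Lemma~\ref{lem:moments}(i) bounds the right side of \eqref{eq:dual} by $c\|h\|_s\|\beta\|_{\ell_{s'}(\delta)}$, so $\|\alpha\|_{\ell_s(\delta)}\le c\|h\|_s$ by duality, and $\|\sup_x\mathbf 1_{D_x}|\alpha_x|\|_s^s\le\int\sum\mathbf 1_{D_x}|\alpha_x|^s=\|\alpha\|_{\ell_s(\delta)}^s$.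

If $s'>2$, the right side of \eqref{eq:dual} is at most $c\|h\|_s\max(\|\beta\|_{\ell_{s'}(\delta)},\|\beta\|_{\ell_2(\delta)})$. View $\alpha$ as a functional on the diagonal $\{(\beta,\beta)\}$ of $\ell_{s'}(\delta)\oplus_\infty\ell_2(\delta)$ and extend it by the Hahn--Banach theorem. The extension is a pair $(\alpha',\alpha'')$ with $\alpha=\alpha'+\alpha''$ and $\|\alpha'\|_{\ell_s(\delta)}+\|\alpha''\|_{\ell_2(\delta)}\le c\|h\|_s$. Now
\[\sup_x\mathbf 1_{D_x}|\alpha_x|\le\Big(\sum\mathbf 1_{D_x}|\alpha_x'|^s\Big)^{1/s}+\Big(\sum\mathbf 1_{D_x}|\alpha_x''|^2\Big)^{1/2}.\]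
The first term has $L_s$-norm $\|\alpha'\|_{\ell_s(\delta)}$. The second has $L_2$-norm $\|\alpha''\|_{\ell_2(\delta)}$, and this dominates its $L_s$-norm because $s<2$.
\end{proof}

\begin{proposition}\label{prop:complemented}
$X$ is isomorphic to a complemented subspace of $L_p(0,1)$.
\end{proposition}

\begin{proof}
On $\widetilde\Omega_n=\Omega_n\times\{\pm1\}^{V_n}$, with the uniform product probability on the second factor, let $\psi_e(\omega,\varepsilon)=\varepsilon_x\varepsilon_y\mathbf 1_{S_e}(\omega)$ for $e=xy\in E_n$. The functions $\varepsilon_x\varepsilon_y$, $xy\in E_n$, are orthonormal. For fixed $\omega$, the $L_p(d\varepsilon)$-norm of a finite sum $\sum a_e\psi_e(\omega,\cdot)$ is at least its $L_2(d\varepsilon)$-norm $F_a(\omega)^{1/2}$ and, by the double (KK), at most $B_p^2F_a(\omega)^{1/2}$. Hence $\|a\|\le\|\sum a_e\psi_e\|_p\le B_p^2\|a\|$, and $a\mapsto\sum a_e\psi_e$ extends to an isomorphism of $X_n$ onto the closed span $[\psi_e]_{e\in E_n}$.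

For $\Phi\in L_p(\widetilde\Omega_n)$ let $\widehat\Phi_e(\omega)=\mathbb E_\varepsilon(\Phi\,\varepsilon_x\varepsilon_y)$ and $a_e=\delta_n^{-2}\int\Phi\psi_e=\langle\widehat\Phi_e\rangle_{S_e}$. Then $|a_e|^2\le\langle|\widehat\Phi_e|^2\rangle_{S_e}$. For $0\le h\in L_{r'}(\Omega_n)$, Bessel's inequality in $\varepsilon$ and H\"older's inequality give
\[\int F_ah=\sum_e|a_e|^2h(S_e)\le\sum_e\int_{S_e}|\widehat\Phi_e|^2\langle h\rangle_{S_e}\le\int\sum_e|\widehat\Phi_e|^2\,\mathcal Mh\le\int\mathbb E_\varepsilon|\Phi|^2\,\mathcal Mh\le\|\Phi\|_p^2\|\mathcal Mh\|_{r'},\]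
where the last step uses $(\mathbb E_\varepsilon|\Phi|^2)^r\le\mathbb E_\varepsilon|\Phi|^p$. Taking the supremum over $\|h\|_{r'}\le1$ and using Lemma~\ref{lem:maximal}, we get $a\in X_n$ and $\|a\|\le c\|\Phi\|_p$ with $c$ depending only on $p$. Since $\int\psi_e\psi_f=0$ for $e\ne f$ and $\int\psi_e^2=\delta_n^2$, the map $\Phi\mapsto\sum a_e\psi_e$ is a projection onto $[\psi_e]_{e\in E_n}$ of norm at most $B_p^2c$.

All constants are independent of $n$, so $X=(\bigoplus_nX_n)_p$ is isomorphic to a complemented subspace of $(\bigoplus_nL_p(\widetilde\Omega_n))_p$. Each $\widetilde\Omega_n$ is a separable probability space without atoms, so $L_p(\widetilde\Omega_n)$ is isometric to $L_p(0,1)$, and the $\ell_p$-sum is isometric to $L_p(0,\infty)$, hence to $L_p(0,1)$.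
\end{proof}

\section{Admissible weights}\label{sec:weights}

For the rest of the paper fix $A,B\in\mathcal L(X)$ and $C\ge1$ with $\|A\|,\|B\|\le C$, and put $C_1=2B_pC$.

The norm of $X$ is a supremum of Hilbertian seminorms. For a \emph{weight} $h$, that is, $0\le h\in L_{r'}(\Omega)$, let
\[\|a\|_h^2=\int F_ah=\sum_e|a_e|^2h(S_e).\]
Then $\|a\|^2=\sup\{\|a\|_h^2:\|h\|_{r'}\le1\}$. A bounded operator on $X$ need not be bounded for a given $\|\cdot\|_h$, but it becomes so after a moderate enlargement of $h$. Call $h$ \emph{admissible} if $\|Aa\|_h\le C_1\|a\|_h$ and $\|Ba\|_h\le C_1\|a\|_h$ for all $a\in X$.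

\begin{lemma}\label{lem:admissible}
For every weight $h_0$ there is an admissible weight $h\ge h_0$ with $\|h\|_{r'}\le2\|h_0\|_{r'}$.
\end{lemma}

\begin{proof}
\emph{Claim.} For $T\in\{A,B\}$ and a weight $g$ there is a weight $g'$ with $\|g'\|_{r'}\le B_p^2C^2\|g\|_{r'}$ and $\|Ta\|_g\le\|a\|_{g'}$ for all $a\in X$.

Let $a^1,\dots,a^m\in X$. Since $\|\cdot\|_g$ is Hilbertian, averaging over signs gives
\[\sum_i\|Ta^i\|_g^2=\mathbb E\Big\|T\sum_i\varepsilon_ia^i\Big\|_g^2\le C^2\|g\|_{r'}\Big(\mathbb E\Big\|\sum_i\varepsilon_ia^i\Big\|^p\Big)^{2/p}\le B_p^2C^2\|g\|_{r'}\Big\|\sum_iF_{a^i}\Big\|_r .\]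
In the last step (KK) is applied, for each $\omega$, to the vectors $(a_e^i\mathbf 1_{S_e}(\omega))_e\in\ell_2(E)$, whose squared norms are $F_{a^i}(\omega)$. Let $\mathcal K=\{g'\ge0:\|g'\|_{r'}\le B_p^2C^2\|g\|_{r'}\}$; it is convex, and weakly compact because $1<r'<\infty$. To each finite family associate the affine, weakly continuous function
\[\Psi(g')=\int\sum_iF_{a^i}\,g'-\sum_i\|Ta^i\|_g^2 .\]
The maximum of the first term on $\mathcal K$ is $B_p^2C^2\|g\|_{r'}\|\sum_iF_{a^i}\|_r$, so each $\Psi$ has a nonnegative maximum on $\mathcal K$. The class of these functions is closed under sums (join the families) and under multiplication by $\theta\ge0$ (multiply the vectors by $\sqrt\theta$). Suppose $\Psi_1,\dots,\Psi_j$ are nowhere on $\mathcal K$ simultaneously nonnegative. Then the compact convex set $(\Psi_1,\dots,\Psi_j)(\mathcal K)$ is disjoint from the closed cone $[0,\infty)^j$ and can be strictly separated from it. A linear form bounded below on the cone has coefficients $\theta_i\ge0$ and infimum $0$ there, so $\sum\theta_i\Psi_i<0$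 on $\mathcal K$. But $\sum\theta_i\Psi_i$ belongs to the class, a contradiction. So the weakly closed sets $\{\Psi\ge0\}\cap\mathcal K$ have the finite intersection property, and any $g'$ in all of them proves the claim (take families with one vector).

Add the weights given by the claim for $A$ and for $B$, and iterate. This gives $g_0=h_0,g_1,g_2,\dots$ with $\|g_{i+1}\|_{r'}\le2B_p^2C^2\|g_i\|_{r'}=\frac12C_1^2\|g_i\|_{r'}$ and $\|Ta\|_{g_i}\le\|a\|_{g_{i+1}}$ for $T=A,B$. Put $h=\sum_{i\ge0}C_1^{-2i}g_i$. Then $h\ge h_0$, $\|h\|_{r'}\le\sum_i2^{-i}\|h_0\|_{r'}$, and $\|Ta\|_h^2\le C_1^2\sum_iC_1^{-2(i+1)}\|a\|_{g_{i+1}}^2\le C_1^2\|a\|_h^2$.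
\end{proof}

Admissible weights give two ways of bounding $\Delta_e(\Lambda)$ beyond the trivial one. The first replaces the injectivity of $\pi$ in Proposition~\ref{prop:model}: a single coordinate $f$ can carry only a bounded total of diagonal mass. The second measures $B$ with one weight and $A$ with another; it is effective when the ratio of the two weights on $\Lambda$ is very different from their ratio at $e$.

\begin{lemma}\label{lem:bounds}
Let $e\in E$ and $\Lambda\subset E$.
\begin{enumerate}
\item[(i)] $|\Delta_e(\Lambda)|\le C^2$.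
\item[(ii)] If some admissible $g$ has $g(S_f)>0$ for all $f\in E$, then $\sum_{e\in\mathcal E}|\Delta_e(\mathcal F)|\le C_1^2|\mathcal F|$ for all finite $\mathcal E,\mathcal F\subset E$.
\item[(iii)] Let $h_1,h_2$ be admissible, $h_2(S_f)\le\alpha h_1(S_f)$ for $f\in\Lambda$, $h_1(S_e)\le\beta h_2(S_e)$ and $h_2(S_e)>0$. Then $|\Delta_e(\Lambda)|\le C_1^2\sqrt{\alpha\beta}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) is \eqref{eq:diag} for $T=AQ_\Lambda B$.

(ii) It suffices to show $\sum_{e\in\mathcal E}|A_{ef}B_{fe}|\le C_1^2$ for each $f$. From $\|Au_f\|_g\le C_1\|u_f\|_g$ we get $\sum_e|A_{ef}|^2g(S_e)\le C_1^2g(S_f)$. Put $\theta=\sum_{e\in\mathcal E}|B_{fe}|^2/g(S_e)$ and $a=\sum_{e\in\mathcal E}\overline{B_{fe}}\,g(S_e)^{-1}u_e$. Then $(Ba)_f=\theta=\|a\|_g^2$, so $\theta^2g(S_f)\le\|Ba\|_g^2\le C_1^2\theta$, that is, $\theta\le C_1^2/g(S_f)$. By the Cauchy--Schwarz inequality,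
\[\sum_{e\in\mathcal E}|A_{ef}B_{fe}|\le\Big(\sum_e|A_{ef}|^2g(S_e)\Big)^{1/2}\theta^{1/2}\le C_1^2 .\]

(iii) Let $b=Q_\Lambda Bu_e$. Then $\|b\|_{h_2}^2\le\alpha\|Bu_e\|_{h_1}^2\le\alpha C_1^2h_1(S_e)\le\alpha\beta C_1^2h_2(S_e)$, and $|(Ab)_e|^2h_2(S_e)\le\|Ab\|_{h_2}^2\le C_1^2\|b\|_{h_2}^2$.
\end{proof}

We have no control over the shape of an admissible weight. But a \emph{fixed} function looks constant from almost every edge.

\begin{lemma}\label{lem:far}
If $h\in L_{r'}(\Omega_j)$ and $\eta>0$, then $|\langle h\rangle_{S_f}-\int_{\Omega_j}h|\le\eta$ for all but finitely many $f\in E_j$.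
\end{lemma}

\begin{proof}
Choose $h'$ depending on finitely many coordinates with $\|h-h'\|_1\le\eta\delta_j^2/2$. Only finitely many edges meet these coordinates, since degrees are finite. For any other edge $f$, independence gives $\langle h'\rangle_{S_f}=\int h'$, so the error is at most $\eta/2+\eta\delta_j^2/2\le\eta$.
\end{proof}

\section{Edges on which a weight has a large average}\label{sec:cover}

Lemma~\ref{lem:far} cannot be applied to the test weights $h_v$ all at once, since there is one for each vertex $v$. We need instead a uniform description of the edges $f\in E_j$ with $\langle H\rangle_{S_f}\ge1/P$, in terms of $\int H^{r'}$ alone. Three examples show what to expect. For $H=\mathbf 1_{D_x}$ the average is $1$ on all $t_j$ edges at $x$; their measures add up to $1$, while $\int H^{r'}=\delta_j=|D_x|$, so these edges must be counted as one star. For $H=\mathbf 1_{S_f}$ the average is $1$ on $S_f$ and $\int H^{r'}=\delta_j^2$, which is too little to pay for a star, so single edges must be allowed. For $H=1$ all edges qualify, so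 $\int H$ must be small. We first count vertices and light sets of edges that correlate with $H$.

\begin{lemma}\label{lem:counting}
For $P\ge1$ there is $K_0=K_0(p,P)$ such that for all $j$, with $\delta=\delta_j$, and all $0\le H\in L_{r'}(\Omega_j)$ with $\int H\le1$:
\begin{enumerate}
\item[(i)] if $W\subset V_j$ and $\int H\xi_x\ge\delta/(8P)$ for $x\in W$, then $\delta|W|\le K_0\int H^{r'}$;
\item[(ii)] if $\mathcal D\subset E_j$ is light and $\int H\xi_x\xi_y\ge\delta^2/(2P)$ for $xy\in\mathcal D$, then $\delta^2|\mathcal D|\le K_0\int H^{r'}$.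
\end{enumerate}
\end{lemma}

\begin{proof}
Finite subsets inherit the hypotheses, and a uniform bound on their cardinalities bounds the whole set; so let $W,\mathcal D$ be finite and nonempty. Put $Z=\sum_W\xi_x$, $\lambda=\delta|W|$ in case (i), and $Z=\sum_{\mathcal D}\xi_x\xi_y$, $\lambda=\delta^2|\mathcal D|$ in case (ii). In both cases
\[\lambda/(8P)\le\int HZ\le\|H\|_{q'}\|Z\|_q\qquad(q>1),\]
and Lemma~\ref{lem:moments} gives $\|Z\|_q^q\le c_q^*\lambda$ for $q\le2$ and $\|Z\|_q^q\le c_q^*(\lambda+\lambda^{q/2})$ for $q\ge2$. Below $c$ depends only on $p$.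

If $r\le2$, or $r>2$ and $\lambda\le1$, take $q=r$. Then $\|Z\|_r\le c\lambda^{1/r}$, so $\lambda^{1/r'}\le8cP\|H\|_{r'}$ and $\lambda\le(8cP)^{r'}\int H^{r'}$.

If $r>2$ and $\lambda>1$, then $\|Z\|_q\le c\lambda^{1/2}$ for a fixed $q\geq 2$, and the choice $q=r$ would give the wrong power of $\|H\|_{r'}$; here we use $\int H\le1$. Take $q=2(r-1)>2$ and $\theta=r'/2\in(0,1)$. Then $(1-\theta)+\theta/r'=\frac32-\frac r{2r-2}=\frac{2r-3}{2r-2}=1/q'$, so H\"older's inequality gives $\|H\|_{q'}\le\|H\|_1^{1-\theta}\|H\|_{r'}^\theta\le\|H\|_{r'}^{r'/2}$. Hence $\lambda^{1/2}\le8cP\|H\|_{r'}^{r'/2}$, that is, $\lambda\le(8cP)^2\int H^{r'}$.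
\end{proof}

\begin{lemma}\label{lem:cover}
Let $P\ge1$ and $0\le H\in L_{r'}(\Omega_j)$ with $\int H<1/(8P)$. There are $W\subset V_j$ and $\mathcal D\subset E_j$ with
\[\delta_j|W|\le3K_0\int H^{r'},\qquad\delta_j^2|\mathcal D|\le K_0\int H^{r'},\]
such that every $f\in E_j$ with $\langle H\rangle_{S_f}\ge1/P$ belongs to $\mathcal D$ or has an endpoint in $W$.
\end{lemma}

\begin{proof}
Write $\delta=\delta_j$. Let $W_0=\{x:\langle H\rangle_{D_x}\ge1/(4P)\}$, and let $\mathcal D_0$ be the set of edges $f$ with $\langle H\rangle_{S_f}\ge1/P$ and no endpoint in $W_0$. For $x\in W_0$,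
\[\int H\xi_x=\delta\Big(\langle H\rangle_{D_x}-\int H\Big)\ge\frac\delta{8P},\]
so $\delta|W_0|\le K_0\int H^{r'}$. For $xy\in\mathcal D_0$, expanding $(\mathbf 1_{D_x}-\delta)(\mathbf 1_{D_y}-\delta)$ gives
\[\int H\xi_x\xi_y=\delta^2\Big(\langle H\rangle_{S_{xy}}-\langle H\rangle_{D_x}-\langle H\rangle_{D_y}+\int H\Big)\ge\frac{\delta^2}{2P}.\]
The set $\mathcal D_0$ need not be light. Enumerate it, and accept an edge into $\mathcal D$ whenever the set of accepted edges stays light. Then $\mathcal D$ is light, so $\delta^2|\mathcal D|\le K_0\int H^{r'}$. Let $W_1$ be the set of vertices lying in exactly $1/\delta$ edges of $\mathcal D$. An edge is rejected only when one of its endpoints already lies in $1/\delta$ accepted edges (recall that $1/\delta$ is an integer), so each rejected edge has an endpoint in $W_1$. Counting incidences, $|W_1|/\delta\le2|\mathcal D|$, so $\delta|W_1|\le2\delta^2|\mathcal D|\le2K_0\int H^{r'}$. Take $W=W_0\cup W_1$.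
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

Fix $P\ge1$ and $\kappa\in(0,1]$, let $K_0=K_0(p,P)$ and $K_1=3\cdot2^{r'}K_0$. We prove that for every $n\ge2$ with
\begin{equation}\label{eq:nlarge}
4K_1\delta_{n+1}\le\kappa\delta_n
\end{equation}
and every $\eta>0$,
\begin{equation}\label{eq:goal}
\begin{split}
\limsup_{k\to\infty}\sigma_{n,k}(A,B)\le\ &\eta+2C_1^2K_1\delta_n^2+8C_1^2P^{-1/2}+2C_1^2\big(192P\delta_n^{1/r'}\big)^{1/2}\\
&+\sqrt2\,C_1C\kappa^{1/(2r')}+4C^2K_1\kappa^{-1}\big(6+\delta_{n-1}^{-1}\big)\delta_n .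
\end{split}
\end{equation}
This implies the proposition. Indeed $C_1$ depends only on $p,C$, and $K_1$ only on $p,P$. Since $\delta_{n+1}/\delta_n\to0$, condition \eqref{eq:nlarge} holds for large $n$; letting $\eta\to0$ and $n\to\infty$ leaves $8C_1^2P^{-1/2}+\sqrt2\,C_1C\kappa^{1/(2r')}$, and then we let $P\to\infty$ and $\kappa\to0$.

Fix $n$ and $\eta$. The letter $j$ denotes an arbitrary level; $e=vw$ is an edge of level $n$, and $f=xy$ an edge through which $\Delta_e$ may pass. All objects of Steps 1--4 are chosen independently of $k$. This is why $k\to\infty$ is the inner limit: every finite set of edges that does not depend on $k$ is negligible by Lemma~\ref{lem:bounds}(ii).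

\subsection*{Step 1: finitely many levels suffice}

Let $R_n=Q_{E_n}$ and $R_{>J}=Q_{\bigcup_{j>J}E_j}$. We claim that $\|R_nAR_{>J}\|\to0$ as $J\to\infty$; the reason is that $X_n$ is Hilbertian while vectors on disjoint levels add as in $\ell_p$, $p>2$. The norms are nonincreasing in $J$. If they do not tend to $0$, there is $\theta>0$ such that for every $J$ some $a=R_{>J}a$ with $\|a\|\le1$ has $\|R_nAa\|>\theta$. Since $(I-R_{>J'})a\to a$ as $J'\to\infty$, we may take $a$ supported on finitely many levels. Inductively we find $a^1,a^2,\dots$ of norm at most $1$, supported on disjoint sets of levels, with $\|R_nAa^i\|>\theta$. By \eqref{eq:hilbert}, used in both directions,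
\[\delta_n^2m\theta^2\le\delta_n^2\sum_{i\le m}\sum_{e\in E_n}|(Aa^i)_e|^2=\delta_n^2\,\mathbb E\sum_{e\in E_n}\Big|\Big(A\sum_{i\le m}\varepsilon_ia^i\Big)_e\Big|^2\le\mathbb E\Big\|R_nA\sum_{i\le m}\varepsilon_ia^i\Big\|^2\le C^2m^{2/p}\]
for all $m$, which is impossible for $p>2$.

Fix $J>n$ with $\|R_nAR_{>J}\|\,C\le\eta$. By \eqref{eq:diag},
\begin{equation}\label{eq:high}
\Big|\Delta_e\Big(\bigcup_{j>J}E_j\Big)\Big|\le\eta\qquad(e\in E_n).
\end{equation}
Put $E^{\le J}=\bigcup_{j\le J}E_j$ and $V^{\le J}=\bigcup_{j\le J}V_j$.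

\subsection*{Step 2: the reference weight and the measure $\nu$}

The operator $B$ may move mass from level $n$ to level $j$ with an unknown scaling factor. An admissible weight that is at least $1$ on $\Omega_n$ tells us which scale is relevant on each level. The function $\mathbf 1_{\Omega_n}+\sum_j2^{-j}\mathbf 1_{\Omega_j}$ has $L_{r'}$-norm at most $2$, so Lemma~\ref{lem:admissible} gives an admissible $g$ above it with $\|g\|_{r'}\le4$. Then $g(S_f)>0$ for all $f$, and $g(S_e)\ge\delta_n^2$ for $e\in E_n$. Let $\gamma_j=\int_{\Omega_j}g>0$; then $1\le\gamma_n\le4$. By Lemma~\ref{lem:far}, all but finitely many $f\in E^{\le J}$ satisfy, with $j$ the level of $f$,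
\begin{equation}\label{eq:gtypical}
\tfrac12\gamma_j\delta_j^2\le g(S_f)\le2\gamma_j\delta_j^2 .
\end{equation}
Let $\gamma$ be the function equal to $\gamma_j$ on $\Omega_j$, and let $\nu$ be the measure with density $\gamma^{r'}$, so that $\|\gamma\mathbf 1_U\|_{r'}=\nu(U)^{1/r'}$ and
\[\nu(D_x)=\gamma_j^{r'}\delta_j,\qquad\nu(S_f)=\gamma_j^{r'}\delta_j^2=\delta_j\nu(D_x)\qquad(x\in V_j,\ f\in E_j).\]
With $\nu_*=\min_{j\le J}\gamma_j^{r'}\delta_j^2>0$ we have $\nu(D_x),\nu(S_f)\ge\nu_*$ for $x\in V^{\le J}$, $f\in E^{\le J}$.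

\begin{lemma}\label{lem:small}
Let $e\in E_n$ and $\Lambda\subset E^{\le J}$. If all $f\in\Lambda$ satisfy \eqref{eq:gtypical} and $U=\bigcup_{f\in\Lambda}S_f$ has $\nu(U)\le\kappa\delta_n^2$, then $|\Delta_e(\Lambda)|\le\sqrt2\,C_1C\kappa^{1/(2r')}$.
\end{lemma}

\begin{proof}
Let $b=Q_\Lambda Bu_e$, so that $F_b$ vanishes off $U$ and $\|F_b\|_r=\|b\|^2\le C^2\delta_n^{2/r}$. By \eqref{eq:gtypical} and H\"older's inequality,
\[\|b\|_g^2\le2\int_UF_b\,\gamma\le2\|F_b\|_r\,\nu(U)^{1/r'}\le2C^2\delta_n^{2/r}(\kappa\delta_n^2)^{1/r'}=2C^2\kappa^{1/r'}\delta_n^2\le2C^2\kappa^{1/r'}g(S_e),\]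
and $|(Ab)_e|^2g(S_e)\le\|Ab\|_g^2\le C_1^2\|b\|_g^2$.
\end{proof}

\subsection*{Step 3: test weights}

For each $v\in V_n$ choose by Lemma~\ref{lem:admissible} an admissible $h_v\ge\mathbf 1_{D_v}$ with $\|h_v\|_{r'}\le2\delta_n^{1/r'}$. An edge $f\in E_j$, $j\le J$, is \emph{$v$-charged} if $\langle h_v\rangle_{S_f}\ge\gamma_j/P$. A level $j\le J$ is \emph{$v$-heavy} if $\int_{\Omega_j}h_v\ge\gamma_j/(8P)$. Uncharged edges will be discarded by comparing $h_v$ with $g$, and charged edges will be described by Lemma~\ref{lem:cover}, which however does not apply on heavy levels. There $h_v$ has a mean comparable to that of $g$, although its norm is only of order $\delta_n^{1/r'}$. To exploit this we want a weight with the same means that is \emph{small} on $S_e$, which $h_v$ is not, and to which Lemma~\ref{lem:far} can be applied. Finitely many representatives do both.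

The vectors $(\int_{\Omega_j}h_v)_{j\le J}$, $v\in V_n$, form a bounded, hence totally bounded, subset of $\mathbb R^J$. So there is a finite set $V^0\subset V_n$ such that each $v\in V_n$ has a representative $v_0\in V^0$ with $|\int_{\Omega_j}h_v-\int_{\Omega_j}h_{v_0}|\le\gamma_j/(16P)$ for all $j\le J$. Call $f\in E_j$, $j\le J$, \emph{late} if it satisfies \eqref{eq:gtypical} and
\begin{equation}\label{eq:htypical}
\Big|\langle h_{v_0}\rangle_{S_f}-\int_{\Omega_j}h_{v_0}\Big|\le\min\Big(\min_{i\le J}\frac{\gamma_i}{32P},\ \delta_n^{1/r'}\Big)\qquad\text{for all }v_0\in V^0 .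
\end{equation}
By Lemma~\ref{lem:far} only finitely many edges of $E^{\le J}$ are not late. In particular all edges of $E_{n,k}$ are late when $k$ is large.

\begin{lemma}\label{lem:test}
Let $e\in E_n$ be late, $v$ an endpoint of $e$, and $\Lambda$ a set of late edges.
\begin{enumerate}
\item[(i)] If no $f\in\Lambda$ is $v$-charged, then $|\Delta_e(\Lambda)|\le4C_1^2P^{-1/2}$.
\item[(ii)] If every $f\in\Lambda$ lies on a $v$-heavy level, then $|\Delta_e(\Lambda)|\le C_1^2(192P\delta_n^{1/r'})^{1/2}$.
\end{enumerate}
\end{lemma}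

\begin{proof}
(i) For $f\in\Lambda\cap E_j$, $h_v(S_f)\le\gamma_j\delta_j^2/P\le(2/P)g(S_f)$. Also $g(S_e)\le2\gamma_n\delta_n^2\le8\delta_n^2\le8h_v(S_e)$, because $h_v\ge1$ on $D_v\supset S_e$. Apply Lemma~\ref{lem:bounds}(iii) with $h_1=g$, $h_2=h_v$, $\alpha=2/P$, $\beta=8$.

(ii) Let $v_0$ represent $v$. On a $v$-heavy level $j$, $\int_{\Omega_j}h_{v_0}\ge\gamma_j/(16P)$, so \eqref{eq:htypical} and \eqref{eq:gtypical} give $h_{v_0}(S_f)\ge\gamma_j\delta_j^2/(32P)\ge g(S_f)/(64P)$ for $f\in\Lambda\cap E_j$. On the other hand $\int_{\Omega_n}h_{v_0}\le\|h_{v_0}\|_{r'}\le2\delta_n^{1/r'}$, so \eqref{eq:htypical} for $e$ gives $h_{v_0}(S_e)\le3\delta_n^{1/r'}\delta_n^2\le3\delta_n^{1/r'}g(S_e)$. Apply Lemma~\ref{lem:bounds}(iii) with $h_1=h_{v_0}$, $h_2=g$, $\alpha=64P$, $\beta=3\delta_n^{1/r'}$.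
\end{proof}

\subsection*{Step 4: the sets $W(v)$ and $\mathcal D(v)$}

Let $v\in V_n$. For each level $j\le J$ that is not $v$-heavy apply Lemma~\ref{lem:cover} to $H=h_v/\gamma_j$ on $\Omega_j$, and let $W(v)\subset V^{\le J}$ and $\mathcal D(v)\subset E^{\le J}$ be the unions over these $j$ of the resulting sets. Multiply the bounds of that lemma by $\gamma_j^{r'}$, sum over $j$ and use $\int h_v^{r'}\le2^{r'}\delta_n$:
\begin{equation}\label{eq:WD}
\sum_{x\in W(v)}\nu(D_x)\le K_1\delta_n,\qquad\sum_{f\in\mathcal D(v)}\nu(S_f)\le K_1\delta_n .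
\end{equation}
Moreover,
\begin{equation}\label{eq:structure}
\begin{gathered}
\text{a $v$-charged edge on a level that is not $v$-heavy}\\
\text{belongs to $\mathcal D(v)$ or has an endpoint in $W(v)$.}
\end{gathered}
\end{equation}

\subsection*{Step 5: the exceptional edges}

Now fix $k\ge K_1$ so large that all edges of $E_{n,k}$ are late, and write $V_k,E_k,\Gamma_k$ for $V_{n,k},E_{n,k},\Gamma_{n,k}$ and $G=\operatorname{girth}(\Gamma_k)>k$. The analogues of the fibers $\rho^{-1}(x)$ of Proposition~\ref{prop:model} are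
\[\mathcal R(x)=\{v\in V_k:x\in W(v)\},\qquad\mathcal R(f)=\{v\in V_k:f\in\mathcal D(v)\}\qquad(x\in V^{\le J},\ f\in E^{\le J}).\]
Summing \eqref{eq:WD} over $v\in V_k$ gives
\begin{equation}\label{eq:R}
\sum_x\nu(D_x)|\mathcal R(x)|\le K_1\delta_n|V_k|,\qquad\sum_f\nu(S_f)|\mathcal R(f)|\le K_1\delta_n|V_k| .
\end{equation}
Call $x$ or $f$ \emph{popular} if $|\mathcal R(x)|\ge G/2$ or $|\mathcal R(f)|\ge G/2$, respectively. Let $\mathcal F_k$ be the set of $f\in E^{\le J}\setminus E_k$ in at least one of the following classes.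
\begin{enumerate}
\item[(E1)] Edges that are not late. Their number is finite and bounded independently of $k$.
\item[(E2)] Edges of $\bigcup_{l<k}E_{n,l}$. There are at most $|E_k|/k$, by \eqref{eq:count}.
\item[(E3)] Popular edges, and edges with a popular endpoint. By \eqref{eq:R} there are at most $2K_1\delta_n|V_k|/(G\nu_*)$ popular edges and as many popular vertices, each of degree at most $t_J$. So this class has at most $(1+t_J)\,2K_1\delta_n|V_k|/(G\nu_*)$ edges, which is $o(|E_k|)$ as $k\to\infty$ since $|V_k|\le|E_k|$ and $G>k$.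
\item[(E4)] For $n<j\le J$, edges of those pieces $\Gamma_{j,l}$ whose girth is at most $2K_1\delta_n/\nu_*$. By \eqref{eq:girth} these are finitely many pieces, independent of $k$.
\item[(E5)] Edges of $\bigsqcup_{l>k}\Gamma_{n,l}$ with both endpoints in $W^*=\bigcup_{v\in V_k}W(v)\cap V_n$. Since $\nu(D_x)\ge\delta_n$ for $x\in V_n$, \eqref{eq:WD} gives $|W(v)\cap V_n|\le K_1$, so $|W^*|\le K_1|V_k|\le k|V_k|$. By \eqref{eq:girth} the pieces with $l>k$ have girth greater than $k|V_k|$. By Lemma~\ref{lem:forest}(i) there are at most $K_1|V_k|=2K_1\delta_n^2|E_k|$ such edges.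
\end{enumerate}
Hence $|\mathcal F_k|\le(2K_1\delta_n^2+o(1))|E_k|$ as $k\to\infty$, and Lemma~\ref{lem:bounds}(ii) gives
\begin{equation}\label{eq:exceptional}
\frac1{|E_k|}\sum_{e\in E_k}|\Delta_e(\mathcal F_k)|\le C_1^2\big(2K_1\delta_n^2+o(1)\big).
\end{equation}

\subsection*{Step 6: the remaining edges}

Let $e=vw\in E_k$. The edges of $E^{\le J}\setminus(E_k\cup\mathcal F_k)$ are late. Remove from this set, one class after the other, the edges that are not $v$-charged, those that are not $w$-charged, those on $v$-heavy levels and those on $w$-heavy levels. By Lemma~\ref{lem:test}, these four disjoint sets contribute to $\Delta_e$ at most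
\begin{equation}\label{eq:middle}
8C_1^2P^{-1/2}+2C_1^2\big(192P\delta_n^{1/r'}\big)^{1/2}.
\end{equation}
Let $\Lambda_e$ be what remains, and $U_e=\bigcup_{f\in\Lambda_e}S_f$. An edge $f\in\Lambda_e$ is not popular and has no popular endpoint, and \eqref{eq:structure} applies to it for both $v$ and $w$. So it is of at least one of four types:
\begin{enumerate}
\item[(a)] $f\in\mathcal D(v)\cap\mathcal D(w)$;
\item[(b)] $f\in\mathcal D(v)$ and $f$ has an endpoint in $W(w)$, or the same with $v,w$ exchanged;
\item[(c)] $f$ has an endpoint in $W(v)\cap W(w)$;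
\item[(d)] one endpoint of $f$ is in $W(v)$ and the other is in $W(w)$.
\end{enumerate}
Types (c) and (d) are the cases $\rho(v)=\rho(w)$ and $\rho(v)\ne\rho(w)$ of the model; types (a) and (b) come from the single edges in Lemma~\ref{lem:cover}.

\subsection*{Step 7: $\nu(U_e)$ is small for most $e$}

By \eqref{eq:WD} alone, $\nu(U_e)\le2K_1\delta_n$; Lemma~\ref{lem:small} needs $\kappa\delta_n^2$. The gain comes from averaging over $e$: there are $|V_k|/(2\delta_n^2)$ edges, so a bound of order $\delta_n|V_k|$ for the sum over $e\in E_k$ means an average of order $\delta_n^3$. For a type of edges, call \emph{total} the sum over $e\in E_k$ of the $\nu$-measure of the union of the sets $S_f$ with $f\in\Lambda_e$ of that type. All sums below run over non-popular edges and vertices, unless they are bounded by \eqref{eq:WD} or \eqref{eq:R}, where all terms are allowed.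

\medskip\noindent\emph{Type (a).} A given $f$ occurs only for edges $e$ with both ends in $\mathcal R(f)$, and by Lemma~\ref{lem:forest}(i) there are at most $|\mathcal R(f)|$ of them. By \eqref{eq:R} the total is at most $\sum_f\nu(S_f)|\mathcal R(f)|\le K_1\delta_n|V_k|$.

\medskip\noindent\emph{Type (c).} For $e=vw$ these $S_f$ are contained in the union of the $D_x$ with $x\in W(v)\cap W(w)$ non-popular. A given $x$ occurs only for edges $e$ with both ends in $\mathcal R(x)$. The total is at most $\sum_x\nu(D_x)|\mathcal R(x)|\le K_1\delta_n|V_k|$.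

\medskip\noindent\emph{Type (b).} We consider ordered pairs $(v,w)$ of adjacent vertices of $\Gamma_k$, an edge $f\in\mathcal D(v)$ and a non-popular endpoint $z$ of $f$ with $w\in\mathcal R(z)$. The difficulty is that the same $f\in\mathcal D(v)$ may occur for many neighbors $w$ of $v$. Let $d_v(z)$ be the number of neighbors of $v$ in $\mathcal R(z)$. If $d_v(z)\le1$, the triple $(v,f,z)$ determines $w$; since $f$ has two endpoints, these cases contribute at most $\sum_{v\in V_k}\sum_{f\in\mathcal D(v)}2\nu(S_f)\le2K_1\delta_n|V_k|$ by \eqref{eq:WD}. If $d_v(z)\ge2$ we use $S_f\subset D_z$. The set $D_z$ is then charged once for each pair $(v,w)$ with $d_v(z)\ge2$ and $w$ a neighbor of $v$ in $\mathcal R(z)$, so by Lemma~\ref{lem:forest}(ii) and \eqref{eq:R} these cases contribute at most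
\[\sum_z\nu(D_z)\sum_{v:\,d_v(z)\ge2}d_v(z)\le2\sum_z\nu(D_z)|\mathcal R(z)|\le2K_1\delta_n|V_k| .\]
The total is at most $4K_1\delta_n|V_k|$.

\medskip\noindent\emph{Type (d), level $j<n$.} A given $f=xy$ occurs only for edges $e$ with both ends in $\mathcal R(x)\cup\mathcal R(y)$, a set of fewer than $G$ vertices, hence for at most $|\mathcal R(x)|+|\mathcal R(y)|$ edges $e$. Each $x\in V_j$ lies in $t_j$ edges, and $t_j\nu(S_f)=t_j\delta_j\nu(D_x)=\nu(D_x)/\delta_j$. So the total is at most
\[\sum_{j<n}\delta_j^{-1}\sum_{x\in V_j}\nu(D_x)|\mathcal R(x)|\le\delta_{n-1}^{-1}K_1\delta_n|V_k| .\]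

\medskip\noindent\emph{Type (d), level $j=n$.} This does not occur. Such an $f$ is not in $E_k$ and not in class (E2), so it lies in a piece $\Gamma_{n,l}$ with $l>k$; both its endpoints are in $W^*$, so it is in class (E5).

\medskip\noindent\emph{Type (d), level $n<j\le J$.} Here we obtain a bound for every $e=vw$. By \eqref{eq:WD} the set $(W(v)\cup W(w))\cap V_j$ has at most $2K_1\delta_n/\nu_*$ vertices, and since $f$ is not in class (E4) it lies in a piece of larger girth. By Lemma~\ref{lem:forest}(i) there are at most $|W(v)\cap V_j|+|W(w)\cap V_j|$ such edges $f$, each with $\nu(S_f)=\delta_j\nu(D_x)$ for any $x\in V_j$. Summing over $j$ and using $\delta_j\le\delta_{n+1}$, \eqref{eq:WD} and \eqref{eq:nlarge}, we bound the measure of the union of these $S_f$ by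
\[\delta_{n+1}\Big(\sum_{x\in W(v)}\nu(D_x)+\sum_{x\in W(w)}\nu(D_x)\Big)\le2K_1\delta_n\delta_{n+1}\le\frac\kappa2\,\delta_n^2 .\]

\medskip
Altogether $\nu(U_e)\le\nu_e+\frac\kappa2\delta_n^2$ with $\nu_e\ge0$ and $\sum_{e\in E_k}\nu_e\le(6+\delta_{n-1}^{-1})K_1\delta_n|V_k|$. If $\nu(U_e)>\kappa\delta_n^2$ then $\nu_e>\frac\kappa2\delta_n^2$, so by \eqref{eq:count} the number of such $e$ is at most
\[\frac{2(6+\delta_{n-1}^{-1})K_1\delta_n|V_k|}{\kappa\delta_n^2}=4K_1\kappa^{-1}\big(6+\delta_{n-1}^{-1}\big)\delta_n\,|E_k| .\]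
For these $e$ we use $|\Delta_e(\Lambda_e)|\le C^2$ from Lemma~\ref{lem:bounds}(i), and for the others Lemma~\ref{lem:small}. Thus
\begin{equation}\label{eq:rest}
\frac1{|E_k|}\sum_{e\in E_k}|\Delta_e(\Lambda_e)|\le\sqrt2\,C_1C\kappa^{1/(2r')}+4C^2K_1\kappa^{-1}\big(6+\delta_{n-1}^{-1}\big)\delta_n .
\end{equation}

\subsection*{Step 8: conclusion}

For each $e\in E_k$ the set $E\setminus E_k$ is the disjoint union of $\bigcup_{j>J}E_j$, of $\mathcal F_k$, of the four sets removed in Step 6, and of $\Lambda_e$. Adding \eqref{eq:high}, \eqref{eq:exceptional}, \eqref{eq:middle} and \eqref{eq:rest} and letting $k\to\infty$ gives \eqref{eq:goal}, whose right side does not involve $J$, $\nu_*$, $g$ or the $h_v$. This proves Proposition~\ref{prop:main}, and with it Theorems~\ref{thm:trace}, \ref{thm:powers}, \ref{thm:iff} and Corollary~\ref{cor:square}. \qed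

\begin{remark}
The lacunarity $\delta_{n+1}/\delta_n\to0$ is used only for type (d), once toward higher levels through \eqref{eq:nlarge} and once toward lower levels through the term $\delta_n/\delta_{n-1}$ in \eqref{eq:goal}. The assumption $p>2$ enters in Step 1 and through $r'<\infty$: it makes the set $\mathcal K$ in Lemma~\ref{lem:admissible} weakly compact, gives content to the bounds in terms of $\int H^{r'}$ in Section~\ref{sec:cover}, and makes $\delta_n^{1/r'}$ and $\kappa^{1/(2r')}$ small. For $p=2$ no such argument can exist, since the identity of $\ell_2$ is a sum of two commutators.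
\end{remark}

\begin{thebibliography}{9}

\bibitem{comm}
\emph{Commutators on $\left(\sum \ell_{q}\right)_{p}$},
\texttt{https://www.impan.pl/download/pdf/sm206-2-5}.

\end{thebibliography}
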